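\title{A law of large numbers for the treewidth of random geometric graphs}

\begin{abstract}
Let $G(n,r)$ be the random geometric graph on $n$ uniform points of the square $[0,\sqrt n]^2$ with connection radius $r$. We prove that for every fixed $r>0$ the treewidth and the pathwidth of $G(n,r)$, divided by $\sqrt n$, converge in probability to the same constant $\beta(r)$. The constant is the time constant of a first-passage percolation problem: it is the cost per unit length of the cheapest curve in the plane, when a curve pays one unit for each disc of radius $r/2$ around a Poisson point that it hits. Above the critical radius $r_c$ of continuum percolation $\beta(r)$ is positive, which confirms a conjecture on the treewidth of supercritical random geometric graphs. We also show that $\beta(r)/r$ is nondecreasing and tends to $1$, that $\beta$ is locally Lipschitz on $(r_c,\infty)$, and that the asymptotics extend to radii $r=r(n)$ with $\liminf r>r_c$ and $r=o(\sqrt n)$.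
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

Place $n$ points $X_1,\dots,X_n$ independently and uniformly at random in the square $[0,\sqrt n]^2$, and join two of them by an edge if their Euclidean distance is at most $r$. The result is the \emph{random geometric graph} $G(n,r)$. The radius $r=r(n)$ may depend on $n$; we always assume $r\le\sqrt{2n}$, the diameter of the square, at which the graph is complete. The square is scaled so that there is one point per unit area. An event holds \emph{asymptotically almost surely} (a.a.s.) if its probability tends to $1$ as $n\to\infty$.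

Let $r_c$ be the threshold radius for the appearance of a giant component in $G(n,r)$. Equivalently, $r_c$ is the critical radius of two-dimensional continuum percolation: in the graph on a Poisson process of intensity $1$ in $\mathbb R^2$, with points joined when their distance is at most $r$, an infinite component exists with positive probability if $r>r_c$ and almost surely does not exist if $r<r_c$.

A \emph{tree decomposition} of a finite graph $G=(V,E)$ is a tree $\mathcal T$ together with sets $B_t\subset V$, the \emph{bags}, indexed by the nodes $t$ of $\mathcal T$, such that every vertex lies in some bag, the two ends of every edge lie in a common bag, and for every vertex $v$ the nodes whose bags contain $v$ form a subtree of $\mathcal T$. Its \emph{width} is $\max_t|B_t|-1$. The \emph{treewidth} $\operatorname{tw}(G)$ is the least width of a tree decomposition, and the \emph{pathwidth} $\operatorname{pw}(G)$ is the least width of a tree decomposition whose tree is a path. Thus $\operatorname{tw}(G)\le\operatorname{pw}(G)$, and both parameters are monotone under taking subgraphs (intersect the bags with the smaller vertex set). Treewidth measures how cheaply a graph can be cut again and again. Indeed,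 remove an edge $tt'$ from $\mathcal T$. A vertex of $G$ that appears in bags on both sides lies in $B_t\cap B_{t'}$, and every edge of $G$ lies in a bag on one of the sides, so $B_t\cap B_{t'}$ separates what appears on one side from what appears on the other.

The order of magnitude of the treewidth above $r_c$ is known, and we use the following statement without proof.

\begin{theorem}[known]\label{thm:known}
If $r=r(n)\le\sqrt{2n}$ and $\liminf r>r_c$, then a.a.s.\ $\operatorname{tw}(G(n,r))=\Theta(r\sqrt n)$.
\end{theorem}

It is natural to ask for the constant. The following conjecture is posed in \cite{twRGG}.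

\begin{quote}
\textbf{Conjecture.} \emph{Suppose that $r>r_c$ is fixed. Then there is a constant $c=c(r)$ such that a.a.s.\ $\operatorname{tw}(G(n,r))=(c+o(1))\sqrt n$.}
\end{quote}

We prove the conjecture and identify $c(r)$.

\subsection*{Which constant to expect}

Write $N=\sqrt n$ and $\rho=r/2$. Draw a curve $\gamma$ from the bottom of the square to the top and delete every vertex within distance $\rho$ of $\gamma$. An edge is a segment of length at most $r$, so an edge that crosses $\gamma$ has an end within $\rho$ of $\gamma$. After the deletion no edge crosses $\gamma$: the deleted vertices form a cut. If $\gamma$ is a vertical segment, the deleted vertices are those in a strip of area about $rN$, and the cut has about $rN$ vertices. This is the order in Theorem~\ref{thm:known}. But $\gamma$ may bend in order to avoid points, so the relevant quantity is the cost of the \emph{cheapest} curve across the square. This is a problem of first-passage percolation in which the obstacles are the discs of radius $\rho$ around the points.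

Let $\Pi$ be a Poisson process of intensity $1$ on $\mathbb R^2$, and let $B(x,\rho)$ be the closed disc of radius $\rho$ around $x$. The \emph{cost} of a compact set $\gamma\subset\mathbb R^2$ is the number of discs that it hits,
\[
h(\gamma)=\#\{x\in\Pi: B(x,\rho)\cap\gamma\ne\emptyset\}.
\]
Each disc is counted once, however often $\gamma$ enters it. A \emph{curve} is always a polygonal curve with finitely many segments, and the \emph{passage time} between two points is
\[
T(x,y)=T_r(x,y)=\min\{h(\gamma):\gamma\text{ a curve from }x\text{ to }y\}.
\]
Let $e_1,e_2$ be the standard unit vectors.

\begin{theorem}\label{thm:main}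
For each fixed $r>0$ the limit
\[
\beta(r)=\lim_{L\to\infty}\frac1L\,\mathbb E\,T_r(0,Le_1)\in[0,r]
\]
exists, and $\operatorname{tw}(G(n,r))/\sqrt n\to\beta(r)$ in probability. If $r>r_c$, then $\beta(r)>0$. In particular the conjecture holds with $c(r)=\beta(r)$.
\end{theorem}

\begin{theorem}\label{thm:more}
\leavevmode
\begin{enumerate}
\item[(a)] Theorem~\ref{thm:main} also holds for pathwidth, with the same constant.
\item[(b)] The function $\beta(r)/r$ is nondecreasing and tends to $1$ as $r\to\infty$, and $\beta$ is locally Lipschitz on $(r_c,\infty)$.
\item[(c)] If $\liminf r>r_c$ and $r=o(\sqrt n)$, then a.a.s.\ $\operatorname{tw}(G(n,r))=(1+o(1))\beta(r)\sqrt n$, and the same holds for pathwidth. In particular, if $r\to\infty$ and $r=o(\sqrt n)$, then a.a.s.\ $\operatorname{tw}(G(n,r))=(1+o(1))\,r\sqrt n$.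
\end{enumerate}
\end{theorem}

The convergence in Theorem~\ref{thm:main} needs no assumption on $r$; when $\beta(r)=0$ it says that the treewidth is $o(\sqrt n)$. The assumption $r>r_c$ enters the paper only through the inequality $\beta(r)>0$, and this inequality is the only place where Theorem~\ref{thm:known} is used.

\subsection*{Outline of the proof}

Both bounds come from the same minimum cut. For the upper bound we sweep the square from left to right, moving from one cheap bottom-to-top curve to the next, so that the boundary of the region swept so far always costs about $\beta N$ (Section~\ref{sec:upper}). For the lower bound we use Menger's theorem: a set of vertices that blocks all bottom-to-top paths leaves room for a left-to-right curve that hits only discs of this set, so it has at least about $\beta N$ elements, and hence there are about $\beta N$ disjoint vertical crossings of the square and as many horizontal ones. Every horizontal crossing touches every vertical one, and this alone forces large treewidth (Section~\ref{sec:lower}). Section~\ref{sec:graphs} proves the two graph-theoretic lemmas behind these bounds and shows the whole argument on the square grid. Section~\ref{sec:prelim} collects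 the planar and probabilistic tools. Sections~\ref{sec:beta} and~\ref{sec:varying} prove parts (b) and (c) of Theorem~\ref{thm:more}.

\section{Sweeps and crosses}\label{sec:graphs}

In this section $G=(V,E)$ is any finite graph. For $P\subset V$ let $\partial P$ be the set of vertices of $P$ that have a neighbor outside $P$. An upper bound for pathwidth is obtained by revealing the vertices one at a time and remembering only those that still have an unrevealed neighbor.

\begin{lemma}[sweep]\label{lem:sweep}
Let $v_1,\dots,v_q$ be an ordering of $V$ and $P_i=\{v_1,\dots,v_i\}$. Then $\operatorname{pw}(G)\le\max_{0\le i<q}|\partial P_i|$.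
\end{lemma}

\begin{proof}
Put $B_i=\{v_i\}\cup\partial P_{i-1}$ for $1\le i\le q$. The vertex $v_i$ lies in $B_i$ and in no earlier bag, and for $j\ge i$ it lies in $B_{j+1}$ exactly when it has a neighbor outside $P_j$. A neighbor outside $P_j$ is also outside $P_{j'}$ for $j'\le j$, so the bags containing $v_i$ form an interval that starts at $B_i$. If $v_iv_j$ is an edge with $i<j$, then $v_i\in P_{j-1}$ has the neighbor $v_j\notin P_{j-1}$, so both ends lie in $B_j$. Hence $B_1,\dots,B_q$ is a path decomposition, and $|B_i|-1=|\partial P_{i-1}|$.
\end{proof}

A lower bound must defeat all tree decompositions at once. The device is a rule that assigns to every small vertex set a connected part of the graph that it fails to destroy, in such a way that any two of these parts are in contact. Two vertex sets, or two paths, \emph{touch} if they share a vertex or are joined by an edge. A single vertex counts as a path.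

\begin{lemma}[crosses]\label{lem:cross}
Let $\mathcal H$ and $\mathcal V$ be two families of paths in $G$, each consisting of $k\ge1$ pairwise vertex-disjoint paths, such that every path of $\mathcal H$ touches every path of $\mathcal V$. Then $\operatorname{tw}(G)\ge k-1$.
\end{lemma}

\begin{proof}
Suppose that $(\mathcal T,(B_t))$ is a tree decomposition in which every bag has at most $k-1$ vertices. Fix a node $t$. The paths of $\mathcal H$ are disjoint and more numerous than the vertices of $B_t$, so some $H_t\in\mathcal H$ avoids $B_t$; for the same reason some $W_t\in\mathcal V$ avoids $B_t$. Let $X_t$ be the set of vertices of $H_t$ and $W_t$, a \emph{cross}. It is nonempty, avoids $B_t$, and induces a connected subgraph because $H_t$ and $W_t$ touch.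

The nodes whose bags meet $X_t$ form a subtree of $\mathcal T$: each vertex of $X_t$ contributes a subtree, and the subtrees of two adjacent vertices share a node. This subtree is nonempty and does not contain $t$, so it lies in one component of $\mathcal T-t$. Let $t$ \emph{point} to its neighbor in that component.

Each node selects in this way one edge of $\mathcal T$, and a tree has more nodes than edges. So there is an edge $tt'$ such that $t$ points to $t'$ and $t'$ points to $t$. Let $\mathcal T_t\ni t$ and $\mathcal T_{t'}\ni t'$ be the two components of $\mathcal T$ with the edge $tt'$ removed. The vertices of $X_t$ occur only in bags of $\mathcal T_{t'}$ and those of $X_{t'}$ only in bags of $\mathcal T_t$, so no bag meets both $X_t$ and $X_{t'}$. But $H_t$ touches $W_{t'}$, and the common vertex or the joining edge lies in some bag, which then meets both. This contradiction shows that every tree decomposition has a bag with at least $k$ vertices.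
\end{proof}

For the complete graph on $n$ vertices, take for both $\mathcal H$ and $\mathcal V$ the $n$ one-vertex paths; the lemma gives $\operatorname{tw}\ge n-1$, and a single bag gives equality. The next example contains the proof of Theorem~\ref{thm:main} in miniature.

\begin{example}[the square grid]\label{ex:grid}
Let $G$ be the grid on $\{1,\dots,k\}^2$, in which $(i,j)$ and $(i',j')$ are adjacent if $|i-i'|+|j-j'|=1$. We claim that
\[
k-1\le\operatorname{tw}(G)\le\operatorname{pw}(G)\le k .
\]
For the lower bound let $\mathcal H$ be the $k$ rows and $\mathcal V$ the $k$ columns. Every row shares a vertex with every column, so Lemma~\ref{lem:cross} applies. For the upper bound order the vertices column by column from left to right, and within a column from bottom to top. An initial segment $P$ consists of the columns $1,\dots,j-1$ and the lowest $s$ vertices of column $j$. A vertex in a column $c\le j-1$ has its vertical neighbors and its left neighbor in $P$, so it belongs to $\partial P$ only if its right neighbor is missing, that is, only if $c=j-1$ and its height exceeds $s$. Therefore $\partial P$ is contained in the union of the \emph{upper part of the old cut}, column $j-1$ above height $s$, and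 the \emph{lower part of the new cut}, column $j$ up to height $s$. These have $(k-s)+s=k$ vertices in total, and Lemma~\ref{lem:sweep} gives $\operatorname{pw}(G)\le k$.
\end{example}

In the grid the number $k$ plays two roles: it is the size of a cut and the number of disjoint crossings. In the random geometric graph both roles are played by $\beta N$. Three things have to be supplied. The graph is not planar, so we need a reason why horizontal and vertical crossings touch. Cheap cuts are not available at every abscissa, so the sweep must bridge the gap between consecutive cuts, and the cost of a cut must be spread evenly along it for the sum ``upper part plus lower part'' to stay near $\beta N$. Finally, the number of disjoint crossings has to be compared with passage times.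

\section{Discs, curves and the time constant}\label{sec:prelim}

Throughout, $N=\sqrt n$ and $\rho=r/2$. The coordinates of a point $v$ are $v_1$, its \emph{abscissa}, and $v_2$, its \emph{height}. The area of a planar set $A$ is $|A|$, and the cardinality of a finite set $S$ is $|S|$. The \emph{geometric graph} on a point set joins two points at distance at most $r$. The \emph{drawing} of a path in a geometric graph is the curve obtained by drawing its edges as segments.

\subsection*{Three planar facts}

\begin{lemma}\label{lem:plane}
\leavevmode
\begin{enumerate}
\item[(a)] $|x-y|\le r$ if and only if $B(x,\rho)\cap B(y,\rho)\ne\emptyset$.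
\item[(b)] If the drawings of two paths of a geometric graph intersect, then the paths touch.
\item[(c)] Let $p=(p_1,p_2)$ and $q=(q_1,q_2)$ be continuous maps $[0,1]\to\mathbb R^2$ such that $p_1(0)\le q_1(t)\le p_1(1)$ for all $t$ and $q_2(0)\le p_2(s)\le q_2(1)$ for all $s$. Then $p(s)=q(t)$ for some $s,t$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $|x-y|\le r$, the midpoint lies in both discs; the converse is the triangle inequality.

(b) An edge has length at most $r$, so each of its points is within $\rho$ of one of its ends. A common point of the two drawings is therefore within $\rho$ of a vertex $u$ of the first path and of a vertex $u'$ of the second. Then $|u-u'|\le r$, so $u=u'$ or $uu'$ is an edge.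

(c) The Poincar\'e--Miranda theorem states that a continuous map $F=(F_1,F_2)\colon[0,1]^2\to\mathbb R^2$ has a zero if $F_1$ is $\le0$ on one vertical side of the square and $\ge0$ on the other, and $F_2$ is $\le0$ on one horizontal side and $\ge0$ on the other. Take $F(s,t)=p(s)-q(t)$. Then $F_1\le0$ on $\{s=0\}$, $F_1\ge0$ on $\{s=1\}$, $F_2\ge0$ on $\{t=0\}$ and $F_2\le0$ on $\{t=1\}$.
\end{proof}

Part (b) is the substitute for planarity, and part (c) says that a curve running from left to right must meet a curve running from bottom to top when each overshoots the range of the other.

\subsection*{Poisson counts}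

The number of points of $\Pi$ in a Borel set $A$ is a Poisson variable of mean $|A|$, and counts in disjoint sets are independent. We use the Chernoff bounds in the following form. For $0<\varepsilon\le1$,
\begin{align}
\mathbb P\big(|\Pi\cap A|\ge(1+\varepsilon)\mu\big)&\le e^{-\varepsilon^2\mu/3}\qquad\text{if }|A|\le\mu,\label{eq:upper-tail}\\
\mathbb P\big(|\Pi\cap A|\le(1-\varepsilon)|A|\big)&\le e^{-\varepsilon^2|A|/2}.\label{eq:lower-tail}
\end{align}
(In \eqref{eq:upper-tail}, enlarge $A$ to a set of area exactly $\mu$.)

It is more convenient to work with $\Pi$ than with $n$ independent points. From now on $G$ denotes the geometric graph on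
\[
V=\Pi\cap[0,N]^2 .
\]

\begin{lemma}[de-Poissonization]\label{lem:depoisson}
Let $f$ be $\operatorname{tw}$ or $\operatorname{pw}$. As $n\to\infty$, uniformly in $r$ and in $x\in\mathbb R$,
\begin{align*}
\mathbb P\big(f(G(n,r))\le x\big)&\le(2+o(1))\,\mathbb P\big(f(G)\le x\big),\\
\mathbb P\big(f(G(n,r))\ge x\big)&\le(2+o(1))\,\mathbb P\big(f(G)\ge x\big).
\end{align*}
\end{lemma}

\begin{proof}
Let $G_m$ be the geometric graph on $m$ independent uniform points of $[0,N]^2$, so that $G_n=G(n,r)$, and conditionally on $|V|=m$ the graph $G$ has the law of $G_m$. Deleting the last point realizes $G_m$ as a subgraph of $G_{m+1}$, so $\mathbb P(f(G_m)\le x)$ is nonincreasing in $m$. Hence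
\[
\mathbb P(f(G)\le x)\ge\sum_{m\le n}\mathbb P(|V|=m)\,\mathbb P(f(G_m)\le x)\ge\mathbb P(|V|\le n)\,\mathbb P(f(G_n)\le x).
\]
Summing over $m\ge n$ instead gives $\mathbb P(f(G)\ge x)\ge\mathbb P(|V|\ge n)\,\mathbb P(f(G_n)\ge x)$. Since $|V|$ is Poisson with mean $n$, the central limit theorem gives $\mathbb P(|V|\le n)\to\frac12$ and $\mathbb P(|V|\ge n)\to\frac12$.
\end{proof}

So an upper or lower bound for $\operatorname{tw}$ or $\operatorname{pw}$ that holds a.a.s.\ for $G$ holds a.a.s.\ for $G(n,r)$. All a.a.s.\ statements below are valid, with the same proofs, when $n$ tends to infinity along a subsequence.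

\subsection*{Measurability}

Let $\gamma$ be a curve. Since $\Pi$ is locally finite, the union of the discs that $\gamma$ does not hit is closed, so it is at a positive distance $d$ from the compact set $\gamma$. Moving the vertices of $\gamma$ by less than $d$ moves every point of $\gamma$ by less than $d$, and the new curve hits no new disc. Hence the minimum defining $T(x,y)$, which is attained because $h$ is integer-valued, is attained in the countable class of curves from $x$ to $y$ whose intermediate vertices are rational. Thus $T(x,y)$ is a random variable, and the first minimizer in a fixed enumeration of this class is a minimizing curve that depends measurably on $\Pi$; we call it the \emph{canonical minimizer}. The same argument applies to curves confined to a closed rectangle, because the rectangle is convex and its rational points are dense in it.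

\subsection*{The time constant}

Concatenating curves and taking straight segments gives
\begin{equation}\label{eq:triangle}
T(x,z)\le T(x,y)+T(y,z),\qquad T(x,y)=T(y,x)\le h([x,y]).
\end{equation}
The variable $h([x,y])$ counts the points within $\rho$ of the segment $[x,y]$, so it is Poisson with mean $r|x-y|+\pi r^2/4$.

\begin{lemma}\label{lem:time}
Fix $r>0$. The law of $T(x,y)$ depends only on $|x-y|$, and there is a constant $\beta=\beta(r)\in[0,r]$ with $T(0,Le_1)/L\to\beta$ in $L^1$ as $L\to\infty$ through the reals. In particular, for fixed $p\ne q$ in $\mathbb R^2$, $T(Np,Nq)/N\to\beta\,|p-q|$ in probability.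
\end{lemma}

\begin{proof}
The first claim holds because the law of $\Pi$ is invariant under isometries of the plane. For the second we recall Kingman's subadditive ergodic theorem. Let $\tau$ be an ergodic measure-preserving map, and let $Y_1,Y_2,\dots$ be nonnegative integrable variables with $Y_{k+l}\le Y_k+Y_l\circ\tau^k$; then $Y_k/k$ converges almost surely and in $L^1$ to a constant. Take $Y_k=T(0,ke_1)$ and let $\tau$ be the translation of $\Pi$ by $-e_1$, so that $Y_l\circ\tau^k=T(ke_1,(k+l)e_1)$. Subadditivity and integrability follow from \eqref{eq:triangle}. The map $\tau$ is mixing, hence ergodic: two events that depend on $\Pi$ in bounded regions become independent once one of them is translated far enough, and such events approximate all events. This gives the limit $\beta$ along integers. For real $L$, \eqref{eq:triangle} gives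
\[
|T(0,Le_1)-T(0,\lfloor L\rfloor e_1)|\le h([\lfloor L\rfloor e_1,Le_1]),
\]
whose mean is at most $r+\pi r^2/4$, so the limit holds along the reals. Finally $\mathbb E\,T(0,Le_1)\le rL+\pi r^2/4$ gives $\beta\le r$.
\end{proof}

\section{The upper bound: sweeping along cheap curves}\label{sec:upper}

We begin with the sweep by a straight line. It gives the bound $rN$ from the introduction, and it will turn out to be sharp when $r\to\infty$.

\begin{lemma}\label{lem:straight}
Let $r=r(n)$ satisfy $\inf r>0$. For every $\varepsilon\in(0,1]$, a.a.s.\ $\operatorname{pw}(G)\le(1+\varepsilon)^2rN$.
\end{lemma}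

\begin{proof}
Almost surely the abscissas of the vertices are distinct; order $V$ by abscissa. An initial segment has the form $P=\{v\in V:v_1\le x\}$ with $x\in[0,N]$. If $v\in\partial P$, it has a neighbor $w$ with $w_1>x$, so $x-r<v_1\le x$. With $i=\lfloor x/(\varepsilon r)\rfloor$, the interval $(x-r,x]$ is contained in $[i\varepsilon r-r,(i+1)\varepsilon r]$, which has length $(1+\varepsilon)r$. So $\partial P$ lies in one of at most $1+N/(\varepsilon r)=O(N)$ fixed rectangles of area $(1+\varepsilon)rN$. By \eqref{eq:upper-tail} each of them contains more than $(1+\varepsilon)^2rN$ points with probability at most $e^{-\varepsilon^2rN/3}$. A union bound and Lemma~\ref{lem:sweep} finish the proof.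
\end{proof}

To replace $r$ by $\beta(r)$ we replace lines by cheap curves.

\begin{proposition}\label{prop:upper}
Fix $r>0$. For every $\varepsilon>0$, a.a.s.\ $\operatorname{pw}(G)\le(\beta+\varepsilon)N$.
\end{proposition}

The optimal curves from bottom to top are not suitable for a sweep. We have no control on where they go, so two of them need not be nested, and Lemma~\ref{lem:time} bounds their total cost without saying how it is distributed along the curve. Both defects disappear if we build the curves from short pieces, each nearly optimal and confined to a box of bounded size. The curve then stays in a tube of bounded width, and the costs of distant pieces are independent, so the law of large numbers applies to every macroscopic portion of the curve.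

\begin{proof}
Fix $\varepsilon>0$ and integers $I,J\ge1$. We show that a.a.s.
\begin{equation}\label{eq:upper-goal}
\operatorname{pw}(G)\le(\beta+3\varepsilon)\Big(1+\frac1I\Big)N+\frac{6rN}J ,
\end{equation}
which proves the proposition, since $\varepsilon$, $1/I$ and $1/J$ are arbitrarily small.

\medskip\noindent\emph{Step 1: cheap pieces.} By Lemma~\ref{lem:time} there is $\ell>0$ with $\mathbb E\,T(0,\ell e_2)<(\beta+\varepsilon)\ell$. For $D>0$ let $T_D$ be the least cost of a curve from $0$ to $\ell e_2$ inside the box $[-D,D]\times[-D,\ell+D]$. An unconstrained minimizer is compact, so it lies in the box for large $D$; hence $T_D\downarrow T(0,\ell e_2)$ as $D\to\infty$. Also $T_D\le h([0,\ell e_2])$, which is integrable. By dominated convergence we can fix $D$ with $\mathbb E\,T_D<(\beta+\varepsilon)\ell$. The constants $\ell$ and $D$ do not depend on $N$.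

Given an abscissa $x$ and $i\in\mathbb Z$, translate the box so that $0$ goes to $(x,-r+i\ell)$. Let $\pi_i$ be a cheapest curve from $(x,-r+i\ell)$ to $(x,-r+(i+1)\ell)$ inside the translated box, and let $X_i=h(\pi_i)$. The $X_i$ have the law of $T_D$, which has finite variance $\sigma^2$ because it is dominated by a Poisson variable. The variable $X_i$ depends only on the points of $\Pi$ within $\rho$ of the $i$th box, so $X_i$ and $X_{i'}$ are independent when $|i-i'|>w$, where $w=\lceil 1+(2D+r)/\ell\rceil$. The sum of the $X_i$ over $q$ consecutive indices thus has mean less than $(\beta+\varepsilon)\ell q$ and variance at most $(2w+1)\sigma^2q$. By Chebyshev's inequality it exceeds $(\beta+2\varepsilon)\ell q$ with probability at most $(2w+1)\sigma^2/(\varepsilon^2\ell^2q)$, for every $x$ and every deterministic block of indices.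

\medskip\noindent\emph{Step 2: cuts whose cost is evenly spread.} Let $x_j=jN/J$ for $0\le j\le J$. For $1\le j\le J-1$ let $\gamma_j$ be the concatenation of the pieces $\pi_i$ with $x=x_j$ and $0\le i<\lceil(N+2r)/\ell\rceil$. It starts at $(x_j,-r)$, ends at a point of abscissa $x_j$ and height at least $N+r$, and lies in the tube of points with abscissa in $[x_j-D,x_j+D]$. Let
\[
C_j=\{v\in V:B(v,\rho)\cap\gamma_j\ne\emptyset\},\qquad C_0=C_J=\emptyset .
\]
Fix $0\le a<a'\le1$. The piece $\pi_i$ lies at heights in $[-r+i\ell-D,\,-r+(i+1)\ell+D]$. If it hits the disc of a vertex with height in $[aN-r,a'N]$, then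
\[
\frac{aN-D-\rho}{\ell}-1\le i\le\frac{a'N+r+D+\rho}{\ell}.
\]
This is a deterministic block of $q=(a'-a)N/\ell+O(1)$ indices. By Step~1, a.a.s.
\begin{equation}\label{eq:spread}
\big|\{v\in C_j:aN-r\le v_2\le a'N\}\big|\le(\beta+2\varepsilon)\ell q\le(\beta+3\varepsilon)(a'-a)N .
\end{equation}
We use \eqref{eq:spread} for the finitely many $j$ and the finitely many pairs $(a,a')=(i/I,1)$ and $(a,a')=(0,(i+1)/I)$ with $0\le i<I$; a.a.s.\ all of these hold together.

\medskip\noindent\emph{Step 3: the sets left of the cuts.} Let $1\le j\le J-1$, and let $\Gamma_j$ be the closed set formed by $\gamma_j$, the vertical half-line going down from its starting point and the vertical half-line going up from its endpoint. The half-lines are at distance at least $r>\rho$ from $[0,N]^2$, so the disc of a vertex outside $C_j$ avoids $\Gamma_j$ and, being connected, lies in one component of the open set $\mathbb R^2\setminus\Gamma_j$. The half-planes $\{z:z_1<x_j-D\}$ and $\{z:z_1>x_j+D\}$ avoid $\Gamma_j$, and they lie in different components. Otherwise a continuous path $p$ would join them in $\mathbb R^2\setminus\Gamma_j$, contradicting Lemma~\ref{lem:plane}(c) applied to $p$ and to the path $q$ that runs along $\Gamma_j$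 from a point below $p$ to a point above $p$.

Let $A_j$ be the union of $C_j$ and the set of vertices in the component of $\mathbb R^2\setminus\Gamma_j$ that contains the left half-plane. Put $A_0=\emptyset$ and $A_J=V$. For $0\le j\le J$ we have:
\begin{enumerate}
\item[(i)] $v_1\le x_j+D+\rho$ for $v\in A_j$, and $v_1\ge x_j-D$ for $v\in V\setminus A_j$;
\item[(ii)] $\partial A_j\subset C_j$.
\end{enumerate}
Both are immediate for $j=0$ and $j=J$. For the other $j$, (i) holds because vertices of $C_j$ are within $\rho$ of the tube, the left component avoids the right half-plane, and a vertex in the left half-plane lies in the left component. For (ii), let $v\in A_j\setminus C_j$ have a neighbor $w$. If $w\notin C_j$, then by Lemma~\ref{lem:plane}(a) the discs of $v$ and $w$ have a connected union that avoids $\Gamma_j$, so $w$ is in the left component. In either case $w\in A_j$.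

Let $N$ be so large that $N/J>2D+2r$. By (i), a vertex $w\in V\setminus A_j$ and a vertex $v\in A_{j-1}$ satisfy $w_1-v_1\ge N/J-2D-\rho>r$. Hence for $1\le j\le J$:
\begin{enumerate}
\item[(iii)] $A_{j-1}\subset A_j$, and there is no edge between $A_{j-1}$ and $V\setminus A_j$.
\end{enumerate}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!20] (0,0) -- (3.9,0) -- (4.2,1) -- (3.7,2) -- (4,3) -- (2.2,3) -- (1.8,4) -- (2.3,5) -- (2,6) -- (0,6) -- cycle;
\fill[gray!65] (2.05,2.5) -- (3.85,2.5) -- (4,3) -- (2.2,3) -- cycle;
\draw (0,0) rectangle (6,6);
\draw[dashed] (2,0) -- (2.3,1) -- (1.9,2) -- (2.05,2.5);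
\draw[very thick] (2.05,2.5) -- (2.2,3) -- (1.8,4) -- (2.3,5) -- (2,6);
\draw[very thick] (3.9,0) -- (4.2,1) -- (3.7,2) -- (4,3);
\draw[dashed] (4,3) -- (3.8,4) -- (4.1,5) -- (3.9,6);
\node[above] at (2,6) {$\gamma_{j-1}$};
\node[above] at (3.9,6) {$\gamma_j$};
\draw (5.9,3) -- (6.1,3) node[right] {$s$};
\draw (5.9,2.5) -- (6.1,2.5) node[right] {$s-r$};
\end{tikzpicture}
\caption{One moment of the sweep of the square $[0,N]^2$. The swept region (shaded) lies to the left of the curve $\gamma_{j-1}$, or between $\gamma_{j-1}$ and the next curve $\gamma_j$ and below height $s$. A swept vertex with an unswept neighbor lies near the upper part of $\gamma_{j-1}$ or the lower part of $\gamma_j$ (thick), or in the slab of height $r$ between the curves (dark).}\label{fig:sweep}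
\end{figure}

\medskip\noindent\emph{Step 4: the sweep.} Almost surely the heights of the vertices are distinct. Order $V$ by listing $A_1\setminus A_0$ by increasing height, then $A_2\setminus A_1$ by increasing height, and so on. The nonempty initial segments have the form
\[
P_{j,s}=A_{j-1}\cup\{v\in A_j:v_2\le s\},\qquad 1\le j\le J,\quad 0\le s\le N;
\]
see Figure~\ref{fig:sweep}. Let $v\in\partial P_{j,s}$, with a neighbor $w\notin P_{j,s}$. There are three cases.
\begin{itemize}
\item $v\in A_{j-1}$. Since $w\notin A_{j-1}$, (ii) gives $v\in C_{j-1}$. By (iii), $w\in A_j$, so $w_2>s$ and $v_2>s-r$. This is the upper part of the old cut.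
\item $v\notin A_{j-1}$ and $w\notin A_j$. Then $v\in A_j$ and $v_2\le s$, and (ii) gives $v\in C_j$. This is the lower part of the new cut.
\item $v\notin A_{j-1}$ and $w\in A_j$. Then $v_2\le s<w_2$, so $s-r<v_2\le s$, and (i) gives $x_{j-1}-D\le v_1\le x_j+D+\rho$.
\end{itemize}
In the third case $v$ lies in the rectangle $[x_{j-1}-D,x_j+D+\rho]\times[(k-1)r,(k+1)r]$ with $k=\lfloor s/r\rfloor$. Its width is $N/J+2D+\rho\le2N/J$, so its area is at most $4rN/J$. There are $O(N)$ such rectangles, and by \eqref{eq:upper-tail} with $\varepsilon=\frac12$ each contains more than $6rN/J$ points with probability at most $e^{-rN/(3J)}$. So a.a.s.\ the third case accounts for at most $6rN/J$ vertices, for all $j$ and $s$. This term is the price of moving from one cut to the next, and it is small because the cuts are only $N/J$ apart.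

For the first two cases choose $0\le i<I$ with $iN/I\le s\le(i+1)N/I$. The vertices of the first case lie in $C_{j-1}$ at heights in $[iN/I-r,N]$, and those of the second lie in $C_j$ at heights in $[0,(i+1)N/I]$. By \eqref{eq:spread}, a.a.s.\ for all $j$ and $s$,
\[
|\partial P_{j,s}|\le(\beta+3\varepsilon)\Big(1-\frac iI\Big)N+(\beta+3\varepsilon)\frac{i+1}I\,N+\frac{6rN}J .
\]
The right side equals that of \eqref{eq:upper-goal}, and Lemma~\ref{lem:sweep} completes the proof.
\end{proof}

\section{The lower bound: disjoint crossings}\label{sec:lower}

The lower bound will be used both for fixed $r$ and for $r\to\infty$, so we isolate what it needs from first-passage percolation. In this section $r=r(n)$ satisfies $\inf r>0$ and $r/N\to0$, and $b>0$ is a constant such that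
\begin{enumerate}
\item[(H)] for all fixed $p\in\{0\}\times[0,1]$, $p'\in\{1\}\times[0,1]$ and $\varepsilon>0$,
\[
\mathbb P\big(T_r(Np,Np')\ge(b-\varepsilon)\,rN\big)\to1 .
\]
\end{enumerate}
For fixed $r$ with $\beta(r)>0$, (H) holds with $b=\beta(r)/r$, by Lemma~\ref{lem:time} and $|p-p'|\ge1$. Here the isotropy of the model is used: the time constant is the same in all directions, so an oblique passage across the square is no cheaper than a horizontal one.

Let $\Sigma=[r,N-r]\times[0,N]$. A \emph{vertical crossing} is a path of $G$ with all its vertices in $\Sigma$ that goes from a vertex of height at most $r$ to a vertex of height at least $N-r$. A \emph{horizontal crossing} is defined with the coordinates exchanged: its vertices lie in $[0,N]\times[r,N-r]$, and it goes from abscissa at most $r$ to abscissa at least $N-r$. The margins of width $r$ make each kind of crossing overshoot the strip of the other kind, as Lemma~\ref{lem:plane}(c) requires.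

To bound the number of disjoint crossings from below we have to show that every blocking set of vertices is large. A blocking set is a combinatorial object and $T$ is defined through curves; the following lemma produces the curve.

\begin{lemma}\label{lem:separating}
Let $R$ be a closed rectangle with sides parallel to the axes, and let $K_+,K_-\subset R$ be disjoint compact sets containing the top side and the bottom side of $R$, respectively. Then there is a curve in $R\setminus(K_+\cup K_-)$ from the left side of $R$ to the right side.
\end{lemma}

\begin{proof}
Divide $R$ into a grid of congruent closed rectangular cells of diameter less than $\operatorname{dist}(K_+,K_-)$, so that no cell meets both sets. Call a cell \emph{marked} if it meets $K_+$. The cells of the top row are marked. The cells of the bottom row meet $K_-$, so they are unmarked. Consider the graph $\mathcal G$ on the grid points whose edges are the cell sides, not contained in $\partial R$, that separate a marked cell from an unmarked cell. We compute degrees in $\mathcal G$.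
\begin{itemize}
\item At a grid point in the interior of $R$, the degree is the number of changes between marked and unmarked as one goes once around the four adjacent cells, which is even.
\item At a grid point on the top or bottom side, other than a corner of $R$, the only candidate edge separates two cells of the top row or two cells of the bottom row, so the degree is $0$. At a corner of $R$ there is no candidate edge.
\item At another grid point on the left or right side there is one candidate edge, so the degree is $0$ or $1$. The number of points of degree $1$ on the left side is the number of changes along the leftmost column, which is odd because the column starts marked and ends unmarked.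
\end{itemize}
Thus some component of $\mathcal G$ contains an odd number of points of degree $1$ on the left side. A finite graph has an even number of vertices of odd degree, so this component also contains a point of degree $1$ on the right side, and hence a path $\gamma$ from the left side to the right side. Each edge of $\gamma$ lies in an unmarked cell, so it avoids $K_+$, and in a marked cell, so it avoids $K_-$.
\end{proof}

\begin{lemma}\label{lem:crossings}
Under \textup{(H)}, for every $\varepsilon>0$, a.a.s.\ $G$ contains at least $(b-\varepsilon)rN$ pairwise vertex-disjoint vertical crossings and at least $(b-\varepsilon)rN$ pairwise vertex-disjoint horizontal crossings.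
\end{lemma}

\begin{proof}
Reflection in the diagonal of the square preserves the law of $V$ and exchanges the two kinds of crossings, so we treat vertical crossings. Menger's theorem states that in a finite graph with two vertex sets $A,A'$, the maximum number of pairwise disjoint paths from $A$ to $A'$ equals the minimum size of a vertex set that meets every such path. We apply it to the geometric graph on $V\cap\Sigma$. It suffices to find an event of probability $1-o(1)$ on which $|Z|\ge(b-\varepsilon)rN$ for every $Z\subset V\cap\Sigma$ that meets all vertical crossings. Let $N>4r$, and fix such a set $Z$.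

\medskip\noindent\emph{A curve that hits only discs of $Z$.} Let $Y=(V\cap\Sigma)\setminus Z$. Let $Y_+$ be the set of vertices of $Y$ that are joined, by a path with all vertices in $Y$, to a vertex of height at least $N-r$, and let $Y_-=Y\setminus Y_+$. Vertices of $Y_-$ have height less than $N-r$, since one-vertex paths are allowed. Vertices of $Y_+$ have height greater than $r$, since otherwise there would be a vertical crossing that avoids $Z$. Write $O(W)=\bigcup_{w\in W}B(w,\rho)$ and
\[
K_+=\Sigma\cap\big(O(Y_+)\cup\{z:z_2\ge N-\rho\}\big),\qquad K_-=\Sigma\cap\big(O(Y_-)\cup\{z:z_2\le\rho\}\big).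
\]
These compact sets contain the top and the bottom side of $\Sigma$. They are disjoint: there is no edge between $Y_+$ and $Y_-$, so $O(Y_+)\cap O(Y_-)=\emptyset$ by Lemma~\ref{lem:plane}(a); points of $O(Y_+)$ have height greater than $r-\rho=\rho$; points of $O(Y_-)$ have height less than $N-r+\rho=N-\rho$; and $\rho<N-\rho$. Lemma~\ref{lem:separating} gives a curve $\gamma$ in $\Sigma$ from the left side to the right side that avoids $O(Y)$ and stays at heights in $(\rho,N-\rho)$.

Near the vertical sides of $\Sigma$ the curve $\gamma$ may hit discs with centers outside $\Sigma$, about which $Z$ says nothing, and if $\gamma$ runs along a side there may be many of them. We therefore shorten it. Let $z$ be the last point of $\gamma$ with abscissa $3\rho$, let $z'$ be the first point after $z$ with abscissa $N-3\rho$, and let $\gamma'$ be the part of $\gamma$ between $z$ and $z'$. On $\gamma'$ the abscissa lies in $[3\rho,N-3\rho]$. A point of $\Pi$ within $\rho$ of $\gamma'$ has abscissa in $[r,N-r]$ and height in $(0,N)$, so it lies in $V\cap\Sigma$; it is not in $Y$, because $\gamma$ avoids $O(Y)$; so it is in $Z$. Hence $h(\gamma')\le|Z|$.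

\medskip\noindent\emph{Joining to deterministic endpoints.} The endpoints $z,z'$ depend on $Z$, whereas (H) concerns fixed pairs of points. Fix an integer $q\ge40/\varepsilon$. For $1\le j\le q$ let $p_j=(0,j/q)$, $p'_j=(1,j/q)$, and let $\sigma_j=\{0\}\times[(j-1)N/q,\,jN/q]$ and $\sigma'_j=\{N\}\times[(j-1)N/q,\,jN/q]$. The point $z$ is at distance $3\rho$ from some $\sigma_j$, and $Np_j\in\sigma_j$. The closed $3\rho$-neighborhood of $\sigma_j$ is convex, so it contains the segment $[Np_j,z]$, and the discs hit by this segment have centers within $4\rho=2r$ of $\sigma_j$. In the same way $z'$ is joined to some $Np'_l$ by a segment that hits only discs with centers within $2r$ of $\sigma'_l$. The $2r$-neighborhood of $\sigma_j$ or $\sigma'_l$ has area $4rN/q+4\pi r^2$, which is at most $5rN/q$ for large $n$ because $r/N\to0$. By \eqref{eq:upper-tail} with $\varepsilon=1$ it contains more than $10rN/q$ points with probability at most $e^{-5rN/(3q)}$, which tends to $0$ because $\inf r>0$.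

Let $\mathcal E$ be the event that each of these $2q$ neighborhoods contains at most $10rN/q$ points and that $T(Np_j,Np'_l)\ge(b-\varepsilon/2)rN$ for all $j,l$. It does not involve $Z$, and $\mathbb P(\mathcal E)\to1$ by (H). On $\mathcal E$, concatenating the two segments with $\gamma'$ gives
\[
(b-\varepsilon/2)\,rN\le T(Np_j,Np'_l)\le h(\gamma')+\frac{20rN}q\le|Z|+\frac\varepsilon2\,rN
\]
for every blocking set $Z$.
\end{proof}

\begin{proposition}\label{prop:lower}
Assume $\inf r>0$, $r/N\to0$ and \textup{(H)} with $b>0$. Then for every $\varepsilon>0$, a.a.s.\ $\operatorname{tw}(G)\ge(b-\varepsilon)rN$.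
\end{proposition}

\begin{proof}
We may assume $\varepsilon<b$. Let $k=\lceil(b-\varepsilon/2)rN\rceil$. By Lemma~\ref{lem:crossings}, a.a.s.\ there are a family $\mathcal H$ of $k$ disjoint horizontal crossings and a family $\mathcal V$ of $k$ disjoint vertical crossings. Let $p$ parametrize the drawing of a horizontal crossing from left to right and $q$ the drawing of a vertical crossing from bottom to top. The strips $[0,N]\times[r,N-r]$ and $\Sigma$ are convex, so they contain the respective drawings, and
\[
p_1(0)\le r\le q_1(t)\le N-r\le p_1(1),\qquad q_2(0)\le r\le p_2(s)\le N-r\le q_2(1)
\]
for all $s,t$. By Lemma~\ref{lem:plane}(c) the drawings intersect, and by Lemma~\ref{lem:plane}(b) the paths touch. Lemma~\ref{lem:cross} gives $\operatorname{tw}(G)\ge k-1\ge(b-\varepsilon)rN$ as soon as $\varepsilon rN\ge2$.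
\end{proof}

\begin{remark}
The graph $G$ does have cuts that are shorter than the side of the square and still remove a positive fraction of it. A quarter circle of radius $s$ around a corner has length $\pi s/2$ and encloses area $\pi s^2/4$, so it is shorter than $N$ as long as it encloses less than a fraction $1/\pi$ of the square. Lemma~\ref{lem:cross} spares us from comparing the possible shapes of cuts: any vertex set smaller than both families leaves a cross intact, and the cross tells the bag in which direction to point.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:more}(a)]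
Fix $r>0$ and $\varepsilon>0$. The existence of $\beta=\beta(r)\in[0,r]$ is Lemma~\ref{lem:time}. By Proposition~\ref{prop:upper}, a.a.s.\ $\operatorname{pw}(G)\le(\beta+\varepsilon)N$. If $\beta>0$, then (H) holds with $b=\beta/r$, and Proposition~\ref{prop:lower}, applied with $\varepsilon/r$, gives a.a.s.\ $\operatorname{tw}(G)\ge(\beta-\varepsilon)N$; if $\beta=0$ this inequality is trivial. By Lemma~\ref{lem:depoisson}, a.a.s.
\[
(\beta-\varepsilon)\sqrt n\le\operatorname{tw}(G(n,r))\le\operatorname{pw}(G(n,r))\le(\beta+\varepsilon)\sqrt n .
\]
So both parameters, divided by $\sqrt n$, converge to $\beta$ in probability. If $r>r_c$, Theorem~\ref{thm:known} gives $c'>0$ with $\operatorname{tw}(G(n,r))\ge c'\sqrt n$ a.a.s. Then $c'\le\beta+\varepsilon$ for every $\varepsilon>0$, so $\beta\ge c'>0$.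
\end{proof}

\section{The function $\beta$}\label{sec:beta}

In this section we prove Theorem~\ref{thm:more}(b). Two of the three arguments need a union bound over all curves from a given point. There are uncountably many curves, so we record only which cells of a square tiling a curve visits. A finite set of closed cells of a square tiling is \emph{$*$-connected} if it is connected under the relation of sharing at least one point; each cell has $8$ neighbors under this relation.

\begin{lemma}\label{lem:animals}
The set of cells that meet a given curve is $*$-connected. The number of $*$-connected sets of $m$ cells that contain a given cell is at most $64^m$.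
\end{lemma}

\begin{proof}
If the cells meeting $\gamma$ could be split into two nonempty classes with no common point, the unions of the two classes would be disjoint closed sets that cover $\gamma$ and both meet it, contradicting the connectedness of $\gamma$. For the count, take a spanning tree of the set and walk around it from the given cell, traversing each edge twice. The walk has $2(m-1)$ steps with at most $8$ choices each, and it determines the set.
\end{proof}

\subsection*{Large radius}

When $r$ is large, a region of diameter comparable to $r$ contains many points, so its count is close to its area, and a curve gains little by bending. With cells of side $\varepsilon r$, the probability that $m$ cells and their surroundings are underpopulated decays like $e^{-cr^2m}$, which beats the number $64^m$ of possible cell sets once $r$ is large.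

\begin{lemma}\label{lem:large}
Let $0<\varepsilon<\frac1{10}$ and $r\ge4/\varepsilon^2$. For all $x,y\in\mathbb R^2$ with $|x-y|=L>0$,
\[
\mathbb P\big(T_r(x,y)<(1-4\varepsilon)\,rL\big)\le2^{\,1-L/(2\varepsilon r)} .
\]
\end{lemma}

\begin{proof}
Tile the plane by closed cells of side $\varepsilon r$, of diameter $\sqrt2\varepsilon r$, and fix a cell containing $x$. Call a set $\mathcal P$ of cells \emph{admissible} if it is the set of cells met by some curve from $x$ to $y$. By Lemma~\ref{lem:animals} there are at most $64^m$ admissible sets with $m$ cells. For an admissible $\mathcal P$ let
\[
W_{\mathcal P}=\Big\{z:\operatorname{dist}\Big(z,\bigcup\mathcal P\Big)\le\frac r2-\sqrt2\varepsilon r\Big\},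
\]
where $\frac r2-\sqrt2\varepsilon r>0$. Let $\mathcal P$ have $m$ cells and come from the curve $\gamma$. We note four facts.
\begin{enumerate}
\item[(1)] $m\ge L/(2\varepsilon r)$: the projections of the cells onto the line through $x$ and $y$ have length at most $\sqrt2\varepsilon r$ and cover the segment $[x,y]$.
\item[(2)] $h(\gamma)\ge|\Pi\cap W_{\mathcal P}|$: every point of $\bigcup\mathcal P$ is within $\sqrt2\varepsilon r$ of $\gamma$, so every point of $W_{\mathcal P}$ is within $r/2$ of $\gamma$.
\item[(3)] $|W_{\mathcal P}|\ge m\varepsilon^2r^2$, because $W_{\mathcal P}$ contains the cells.
\item[(4)] $|W_{\mathcal P}|\ge(1-3\varepsilon)rL$: every line orthogonal to $y-x$ through a point of $[x,y]$ meets $\gamma\subset\bigcup\mathcal P$, so it meets $W_{\mathcal P}$ in length at least $r-2\sqrt2\varepsilon r$; integrate over $[x,y]$.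
\end{enumerate}
Suppose $T_r(x,y)<(1-4\varepsilon)rL$, and let $\mathcal P$ be the cell set of a minimizing curve. By (2), (4) and $1-4\varepsilon\le(1-\varepsilon)(1-3\varepsilon)$, we have $|\Pi\cap W_{\mathcal P}|<(1-\varepsilon)|W_{\mathcal P}|$. For a fixed admissible $\mathcal P$ with $m$ cells, \eqref{eq:lower-tail} and (3) bound the probability of this by $e^{-\varepsilon^4r^2m/2}\le e^{-8m}$. Since $64e^{-8}<\frac12$, the union bound over admissible sets and (1) give a probability of at most $\sum_{m\ge L/(2\varepsilon r)}2^{-m}\le2^{1-L/(2\varepsilon r)}$.
\end{proof}

Fix $\varepsilon$ and $r\ge4/\varepsilon^2$ and let $L\to\infty$. Since $T_r(0,Le_1)/L\to\beta(r)$ in probability, Lemma~\ref{lem:large} gives $\beta(r)\ge(1-4\varepsilon)r$. Together with $\beta(r)\le r$ this proves that $\beta(r)/r\to1$ as $r\to\infty$.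

\subsection*{From radius to intensity}

Changing $r$ changes all discs at once, which is hard to compare. After rescaling, a change of radius becomes a change of intensity, that is, adding or deleting points. For $\lambda>0$ let $\Pi_\lambda$ be a Poisson process of intensity $\lambda$, and let $h_\lambda$ and $T^\lambda$ be the cost and the passage time for the discs of radius $\frac12$ around the points of $\Pi_\lambda$. With $r=\sqrt\lambda$, the map $z\mapsto z/r$ takes $\Pi$ to a Poisson process of intensity $\lambda$ and discs of radius $r/2$ to discs of radius $\frac12$. So $T^\lambda(x,y)$ has the law of $T_r(rx,ry)$, and Lemma~\ref{lem:time} shows that $T^\lambda(x,y)/|x-y|\to\varphi(\lambda)$ in $L^1$ as $|x-y|\to\infty$, where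
\begin{equation}\label{eq:scaling}
\varphi(r^2)=r\beta(r),\qquad\text{that is,}\qquad\frac{\varphi(\lambda)}\lambda=\frac{\beta(r)}r\quad\text{for }\lambda=r^2 .
\end{equation}
The cost $h_\lambda$ of a segment of length $L$ is Poisson with mean $\lambda(L+\pi/4)$. We use two standard properties of Poisson processes: keeping each point of $\Pi_\lambda$ independently with probability $p$ gives a Poisson process of intensity $p\lambda$ (thinning), and the union of independent Poisson processes is a Poisson process whose intensity is the sum (superposition).

\subsection*{Monotonicity}

Let $0<p<1$, let $\Pi_{p\lambda}$ be obtained from $\Pi_\lambda$ by thinning, and let $\gamma$ be the canonical minimizer for $T^\lambda(0,Le_1)$. Given $\Pi_\lambda$, the curve $\gamma$ is determined and each of the $T^\lambda(0,Le_1)$ discs that it hits survives with probability $p$. Hence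
\[
\mathbb E\,T^{p\lambda}(0,Le_1)\le\mathbb E\,h_{p\lambda}(\gamma)=p\,\mathbb E\,T^\lambda(0,Le_1).
\]
Dividing by $L\to\infty$ gives $\varphi(p\lambda)\le p\,\varphi(\lambda)$. So $\varphi(\lambda)/\lambda$ is nondecreasing, and by \eqref{eq:scaling} so is $\beta(r)/r$.

\subsection*{Lipschitz continuity}

\begin{proposition}\label{prop:lipschitz}
Let $r_c^2<\lambda_1<\lambda_2$. There is an integer $M\ge1$, depending only on $\lambda_1$, such that for $\lambda_1\le\lambda<\lambda'\le\lambda_2$,
\[
\varphi(\lambda)\le\varphi(\lambda')\le\varphi(\lambda)+450M^2\lambda_2(\lambda'-\lambda).
\]
\end{proposition}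

Since $\beta(r)=\varphi(r^2)/r$ and $0\le\varphi(\lambda)\le\lambda$, the proposition shows that on every compact subinterval of $(r_c,\infty)$ the function $\beta$ is a product of two bounded Lipschitz functions. This completes the proof of Theorem~\ref{thm:more}(b).

The idea is to evaluate an optimal curve for $\lambda$ in the denser process. The extra cost has mean $(\lambda'-\lambda)$ times the area of the $\frac12$-neighborhood of the curve, so we must show that this area is $O(L)$ on average. The length of an optimal curve is of no use, since a curve can wander for free in the space between the discs. What is true is that it cannot travel a large distance $M$ for free, except at rare places; this is where $\varphi(\lambda_1)>0$, and hence $r>r_c$, is needed. It follows that the number of $M$-cells that a curve visits is controlled by its cost.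

\begin{proof}
Let $\Pi_{\lambda_1},\Pi',\Pi''$ be independent Poisson processes of intensities $\lambda_1$, $\lambda-\lambda_1$ and $\lambda'-\lambda$, and put $\Pi_\lambda=\Pi_{\lambda_1}\cup\Pi'$ and $\Pi_{\lambda'}=\Pi_\lambda\cup\Pi''$. Then $T^\lambda\le T^{\lambda'}$, which gives the first inequality. By Theorem~\ref{thm:main} and \eqref{eq:scaling}, $\varphi_1:=\varphi(\lambda_1)>0$.

\medskip\noindent\emph{Step 1: bad cells are rare.} Let $M\ge1$ be an integer and tile the plane by the cells $Mz+[0,M]^2$, $z\in\mathbb Z^2$. The \emph{$3M$-square} and the \emph{$5M$-square} of a cell are the concentric closed squares with these side lengths. A cell is \emph{bad} if some curve inside its $3M$-square goes from the cell to the boundary of the $3M$-square and hits no disc of $\Pi_{\lambda_1}$; otherwise it is \emph{good}. By the perturbation argument of Section~\ref{sec:prelim} one may restrict to curves all of whose vertices are rational, so badness is an event, and its probability is the same for all cells. We claim that this probability tends to $0$ as $M\to\infty$.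

Consider the cell $[0,M]^2$, with $3M$-square $[-M,2M]^2$. Fix an integer $q>8\lambda_1/\varphi_1$. Mark the points of $\partial[0,1]^2$ and of $\partial[-1,2]^2$ whose coordinates are multiples of $1/q$, and multiply by $M$. The marked points divide $\partial[0,M]^2$ and $\partial[-M,2M]^2$ into $16q$ segments of length $M/q$. With probability tending to $1$ as $M\to\infty$, the following hold. First, $T^{\lambda_1}(u,u')\ge\frac12\varphi_1M$ for every marked $u\in\partial[0,M]^2$ and every marked $u'\in\partial[-M,2M]^2$, because $|u-u'|\ge M$ and the number of pairs does not depend on $M$. Second, each of the $16q$ segments has cost $h_{\lambda_1}$ at most $2\lambda_1M/q$, because this cost is Poisson with mean $\lambda_1(M/q+\pi/4)$. Suppose both hold and the cell is bad. The curve in the definition starts in $[0,M]^2$ and ends outside it, so it contains a subcurve of cost $0$ from $\partial[0,M]^2$ to $\partial[-M,2M]^2$. Extending each end along the segment that contains it to a marked point gives $T^{\lambda_1}(u,u')\le4\lambda_1M/q<\frac12\varphi_1M$ for some marked $u,u'$, a contradiction. This proves the claim. Fix $M$, depending only on $\lambda_1$, such that a cell is bad with probability at most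 $256^{-50}$.

\medskip\noindent\emph{Step 2: connected sets of cells contain many good cells.} Badness of a cell depends only on the points of $\Pi_{\lambda_1}$ within $\frac12$ of its $3M$-square, which lie in the interior of its $5M$-square. Divide the cells into $25$ \emph{classes} according to $z$ modulo $5$. The $5M$-squares of distinct cells of one class have disjoint interiors, so within a class the cells are bad independently.

For every $*$-connected set $\mathcal P$ of $m$ cells that contains $[0,M]^2$, fix once and for all a class that contains $l\ge m/25$ cells of $\mathcal P$, and let $\mathcal P^\circ$ be the set of these $l$ cells. Call $\mathcal P$ \emph{exceptional} if more than half of the cells of $\mathcal P^\circ$ are bad. In that case some subset of $\mathcal P^\circ$ with at least $l/2$ cells consists of bad cells, so $\mathcal P$ is exceptional with probability at most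
\[
2^l\,256^{-50l/2}\le2^m\,256^{-m}=128^{-m}.
\]
By Lemma~\ref{lem:animals}, an exceptional set of size $m$ exists with probability at most $64^m128^{-m}=2^{-m}$. Let $m^*$ be the supremum of the sizes of exceptional sets, and $m^*=0$ if there is none. Then $\mathbb P(m^*\ge k)\le\sum_{m\ge k}2^{-m}=2^{1-k}$, so $\mathbb E\,m^*\le2$.

\medskip\noindent\emph{Step 3: an optimal curve meets $O(L)$ cells.} Let $L>3\sqrt2M$, let $\gamma$ be the canonical minimizer for $T^\lambda(0,Le_1)$, and let $\mathcal P$ be the set of cells that it meets, of size $m(\gamma)$. It is $*$-connected and contains $[0,M]^2$. Suppose $m(\gamma)>m^*$. Then $\mathcal P^\circ$ contains at least $m(\gamma)/50$ good cells. Take one of them. The curve $\gamma$ meets it, and $\gamma$ is not contained in its $3M$-square, whose diameter is less than $L$. So $\gamma$ contains a subcurve inside the $3M$-square from the cell to the boundary, and this subcurve hits a disc of $\Pi_{\lambda_1}\subset\Pi_\lambda$ with center in the interior of the $5M$-square. These interiors are disjoint for cells of $\mathcal P^\circ$, so the discs are distinct, and $h_\lambda(\gamma)\ge m(\gamma)/50$. In all cases $m(\gamma)\le m^*+50\,T^\lambda(0,Le_1)$, and therefore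
\[
\mathbb E\,m(\gamma)\le2+50\lambda(L+\pi/4)\le2+50\lambda_2(L+1).
\]

\medskip\noindent\emph{Step 4: adding points.} The closed $\frac12$-neighborhood of $\gamma$ is covered by the $3M$-squares of the cells of $\mathcal P$, so its area is at most $9M^2m(\gamma)$. The curve $\gamma$ is a function of $\Pi_\lambda$, and $\Pi''$ is independent of $\Pi_\lambda$. So the expected number of points of $\Pi''$ within $\frac12$ of $\gamma$ is at most $(\lambda'-\lambda)\,9M^2\,\mathbb E\,m(\gamma)$, and
\[
\mathbb E\,T^{\lambda'}(0,Le_1)\le\mathbb E\,h_{\lambda'}(\gamma)\le\mathbb E\,T^\lambda(0,Le_1)+(\lambda'-\lambda)\,9M^2\big(2+50\lambda_2(L+1)\big).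
\]
Divide by $L$ and let $L\to\infty$.
\end{proof}

\section{Radii that depend on $n$}\label{sec:varying}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Let $\liminf r>r_c$ and $r=o(\sqrt n)$. For large $n$ we have $r(n)>r_c$, hence $\beta(r(n))>0$. We must show that for every $\delta>0$ the probability $a_n$ that $\operatorname{tw}(G(n,r))$ or $\operatorname{pw}(G(n,r))$ lies outside $[(1-\delta)\beta(r)\sqrt n,\,(1+\delta)\beta(r)\sqrt n]$ tends to $0$. It suffices to show that every subsequence has a further subsequence along which $a_n\to0$, and we choose the latter so that $r(n)$ has a limit in $(r_c,\infty]$. This leaves two cases.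

\medskip\noindent\emph{Case $r\to r_0\in(r_c,\infty)$.} Let $\eta>0$. By Theorem~\ref{thm:more}(b), $\beta$ is continuous at $r_0$, so there is $\varepsilon\in(0,r_0-r_c)$ with $|\beta(r_0\pm\varepsilon)-\beta(r_0)|\le\eta$. For large $n$, on the same points, $G(n,r_0-\varepsilon)\subset G(n,r)\subset G(n,r_0+\varepsilon)$. By Theorem~\ref{thm:main} for the fixed radius $r_0-\varepsilon$ and Theorem~\ref{thm:more}(a) for the fixed radius $r_0+\varepsilon$, a.a.s.
\[
\beta(r_0)-2\eta\le\frac{\operatorname{tw}(G(n,r))}{\sqrt n}\le\frac{\operatorname{pw}(G(n,r))}{\sqrt n}\le\beta(r_0)+2\eta .
\]
Since $\beta(r(n))\to\beta(r_0)$ and $\beta(r_0)>0$, an additive error $2\eta$ with $\eta$ small is a relative error less than $\delta$, so $a_n\to0$.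

\medskip\noindent\emph{Case $r\to\infty$.} Let $p,p'$ be as in (H), so that $L=N|p-p'|\ge N$, and let $0<\varepsilon<\frac1{10}$. For large $n$ we have $r\ge4/\varepsilon^2$, and Lemma~\ref{lem:large} gives
\[
\mathbb P\big(T_r(Np,Np')<(1-4\varepsilon)rN\big)\le2^{\,1-N/(2\varepsilon r)},
\]
which tends to $0$ because $r/N\to0$. So (H) holds with $b=1$. Proposition~\ref{prop:lower} and Lemma~\ref{lem:straight} show that for every $\varepsilon\in(0,1]$, a.a.s.
\[
(1-\varepsilon)rN\le\operatorname{tw}(G)\le\operatorname{pw}(G)\le(1+\varepsilon)^2rN,
\]
and Lemma~\ref{lem:depoisson} transfers both bounds to $G(n,r)$. Since $\beta(r)/r\to1$ by Theorem~\ref{thm:more}(b), this gives $a_n\to0$, and it is also the last assertion of (c).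
\end{proof}

\begin{remark}
The condition $r=o(\sqrt n)$ was used in Lemma~\ref{lem:crossings}, where the margins of width $r$ and the terms of order $r^2$ must be negligible, and in the application of Lemma~\ref{lem:large}, where $L/r\to\infty$ is needed. It cannot be dropped. For $r=\sqrt{2n}$ the graph $G(n,r)$ is complete, so its treewidth is $n-1$, while $\beta(r)\sqrt n\sim r\sqrt n=\sqrt2\,n$ by Theorem~\ref{thm:more}(b).
\end{remark}

\begin{thebibliography}{1}

\bibitem{twRGG}
\emph{On the treewidth of random geometric graphs and percolated grids},
\texttt{http://www.staff.science.uu.nl/\textasciitilde{}muell001/Papers/twRGG.pdf}.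

\end{thebibliography}
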